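
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Nonnegative $k$-Spaces in Weighted Vector Spaces over Finite Fields}


\begin{abstract}
Give the points ($1$-dimensional subspaces) of an $n$-dimensional vector space $V$ over $\mathbb F_q$ real weights with nonnegative sum, and let the weight of a subspace be the sum of the weights of its points. The Manickam--Mikl\'os--Singhi conjecture for vector spaces asserts that at least $\binom{n-1}{k-1}_q$ of the $k$-dimensional subspaces have nonnegative weight. We prove this for all prime powers $q$ and all $n\ge 2k+1$, and show that equality holds only if the nonnegative $k$-spaces are exactly those through one point. In particular the conjecture is true in the range $2k<n<3k$. For $n\ge k$ we conclude that it is true precisely when $n=k$ or $n\ge 2k$.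
\end{abstract}

\section{The question and the answer}

Let $q$ be a prime power and $V$ an $n$-dimensional vector space over $\mathbb F_q$. A \emph{point} is a $1$-dimensional subspace of $V$, and a \emph{$j$-space} is a $j$-dimensional subspace. Assign a real weight $f(v)$ to each point $v$, and give each subspace $W\le V$ the weight
\[
f(W)=\sum_{v\le W,\ \dim v=1} f(v).
\]
We assume that $f(V)\ge 0$. Fix $k$ with $1\le k\le n$. How few of the $k$-spaces can have nonnegative weight?

Write $\mathcal F=\{W\le V:\dim W=k,\ f(W)\ge 0\}$ for the family in question, and put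
\[
[j]=\frac{q^j-1}{q-1},\qquad N=\binom nk_q,\qquad s=\binom{n-1}{k-1}_q .
\]
So $[j]$ is the number of points of a $j$-space, $N$ is the number of $k$-spaces, and $s$ is the number of $k$-spaces through a given point. The set of all $k$-spaces through a point $y$ is the \emph{star} of $y$.

It is easy to make exactly $s$ of the $k$-spaces nonnegative. Put weight $[n]-1$ on one point $x$ and $-1$ on every other point. The total is $0$; a $k$-space through $x$ has weight $[n]-[k]\ge0$, and any other has weight $-[k]<0$. Thus $\mathcal F$ is the star of $x$. The \emph{MMS Conjecture for Vector Spaces}, for given $n$ and $k$, asserts that $|\mathcal F|\ge s$ for every weighting with $f(V)\ge0$. The source of the problem \cite{MMS} records that the conjecture is true for $n\ge 3k$ (Chowdhury--Sarkis--Shahriari; Huang--Sudakov), that it fails for $k+1<n<2k-1$, and asks whether it is true when $2k<n<3k$. It is.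

\begin{theorem}\label{thm:main}
Let $k\ge1$ and $n\ge 2k+1$, and let $f(V)\ge0$. Then $|\mathcal F|\ge s$. Moreover, if $\mathcal F$ contains no full star, then $|\mathcal F|>s$. Hence $|\mathcal F|=s$ only if $\mathcal F$ is exactly the star of a point, and such weightings exist.
\end{theorem}

\begin{theorem}\label{thm:range}
For $n\ge k\ge1$ and every $q$, the MMS Conjecture for Vector Spaces holds for $(n,k)$ if and only if $n=k$ or $n\ge 2k$. For $n\ge 2k+1$ equality $|\mathcal F|=s$ forces $\mathcal F$ to be a star; for $n=2k$, $k\ge2$, it does not.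
\end{theorem}

The proof of Theorem~\ref{thm:main} does not use the results recorded above. Section~\ref{sec:easy} explains, by two short computations, why $n=2k$ is the natural threshold, and deduces Theorem~\ref{thm:range} from Theorem~\ref{thm:main}. Section~\ref{sec:lines} shows the method on lines in dimension $5$. The remaining sections give the general proof.

\medskip
\noindent\textbf{Standard facts.} We use $[a]-[b]=q^b[a-b]$ for $a\ge b$ and
\[
\binom ab_q=\prod_{i=1}^{b}\frac{q^{a-b+i}-1}{q^i-1}.
\]
The $k$-spaces through a fixed $j$-space $J$ correspond to the $(k-j)$-spaces of $V/J$, so there are $\binom{n-j}{k-j}_q$ of them. Counting incident pairs (point, $k$-space) gives $N[k]=[n]s$. The complements of a fixed $m$-space $U$ in $V$ are the graphs of the linear maps from one fixed complement to $U$, so there are $q^{m(n-m)}$ of them. By extending bases one sees that $GL(V)$ is transitive on $k$-spaces, that the stabilizer of a point $y$ is transitive on the $k$-spaces not containing $y$, and that the stabilizer of a subspace $U$ (as a set) is transitive on the complements of $U$.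

We also use the following averaging principle. \emph{If a finite group $G$ acts transitively on a finite set $X$, and $Z\subseteq X$ is such that every translate $gZ$ meets $\mathcal A\subseteq X$, then $|\mathcal A|\ge|X|/|Z|$.} Indeed the average of $|gZ\cap\mathcal A|$ over $g\in G$ is $|Z|\,|\mathcal A|/|X|$, and it is at least $1$.

\section{Why the threshold is $n=2k$}\label{sec:easy}

\begin{proposition}\label{prop:spread}
If $k$ divides $n$ and $f(V)\ge 0$, then $|\mathcal F|\ge s$.
\end{proposition}

\begin{proof}
Take $V=\mathbb F_{q^n}$. Its $1$-dimensional $\mathbb F_{q^k}$-subspaces are $[n]/[k]$ $k$-spaces over $\mathbb F_q$ which partition the points of $V$; such a partition is called a spread. The weights of the members of any image of the spread under $GL(V)$ add up to $f(V)\ge0$, so at least one of them is nonnegative. The averaging principle, with $X$ the set of all $k$-spaces, gives $|\mathcal F|\ge N[k]/[n]=s$.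
\end{proof}

So $s$ is the bound given by a partition of the points of $V$ into $k$-spaces, whenever there is one. For $2k<n<3k$ there is none, since $[k]$ does not divide $[n]$ unless $k$ divides $n$.

\begin{proposition}\label{prop:hyper}
Let $n>k$ and let $H$ be a hyperplane of $V$. The weighting with $f=1$ on the points of $H$ and $f=-[n-1]/q^{n-1}$ on all other points has $f(V)=0$, its family $\mathcal F$ is the set of $k$-spaces contained in $H$, and
\[
|\mathcal F|=\binom{n-1}{k}_q=s\cdot\frac{q^{n-k}-1}{q^k-1}.
\]
\end{proposition}

\begin{proof}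
There are $q^{n-1}$ points outside $H$, so $f(V)=0$. If $W\le H$, then $f(W)=[k]>0$. If $W\not\le H$, then $W$ has $[k-1]$ points in $H$ and $q^{k-1}$ outside, so
\[
f(W)=[k-1]-q^{k-n}[n-1]=\frac{(q^{k-1}-1)-(q^{k-1}-q^{k-n})}{q-1}=\frac{q^{k-n}-1}{q-1}<0 .
\]
The last equality in the statement follows from the product formula.
\end{proof}

For $k<n<2k$ the hyperplane weighting has fewer than $s$ nonnegative $k$-spaces; for $n=2k$ it has exactly $s$; for $n>2k$ it has more. This suggests that stars take over as the extremal families once $n>2k$, which is Theorem~\ref{thm:main}.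

\begin{proof}[Proof of Theorem~\ref{thm:range}, given Theorem~\ref{thm:main}]
For $n=k$ and $n=2k$ the conjecture holds by Proposition~\ref{prop:spread}. For $n\ge2k+1$ it holds, with equality only for stars, by Theorem~\ref{thm:main}. For $k<n<2k$ it fails by Proposition~\ref{prop:hyper}. If $n=2k$ and $k\ge2$, Proposition~\ref{prop:hyper} gives $|\mathcal F|=s$, where $\mathcal F$ consists of all $k$-spaces of $H$. As $\dim H=2k-1>k$, no point lies in all of them, so $\mathcal F$ is not a star.
\end{proof}

\section{The idea on lines in dimension five}\label{sec:lines}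

Let $k=2$ and $n=5$; we call $2$-spaces lines. Take first $q=3$. There are $[5]=121$ points, a line has $[2]=4$ points, and each point lies on $s=[4]=40$ lines. Suppose that $f(V)=0$, that $\mathcal F$ contains no full star, and that $|\mathcal F|\le 40$. Some lines are negative, so $f$ is not identically zero and the heaviest point $x$ has positive weight; we scale so that $f(x)=1$. Then every line has weight at most $4$.

\emph{Step 1: many lines through $x$ are negative.} The star of $x$ is not full, so there is a line $L_0\ni x$ with $f(L_0)<0$. Consider the $3$-spaces $U\ge L_0$. Each of the $117$ points outside $L_0$ lies in the same proportion, $9/117$, of them, and the total weight outside $L_0$ is $-f(L_0)$. So the average of $f(U)$ is $f(L_0)(1-\frac{9}{117})<0$, and we may fix a $U$ with $f(U)<0$. Then $f(V)-f(U)>0$. The $108$ points outside $U$ can be partitioned into $27$ lines (see the proof of Lemma~\ref{lem:away}), and in every image of this partition under the stabilizer of $U$ some line is nonnegative. This stabilizer is transitive on the $3^{6}=729$ lines missing $U$, so by averaging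 at least $729/27=27$ of them are nonnegative. None of these contains $x$, since $x\le U$. As $|\mathcal F|\le40$, at most $13$ lines through $x$ are nonnegative and at least $27$ are negative.

\emph{Step 2: the negative lines through $x$ force much negative weight on lines missing $x$.} Let $L\ni x$ be negative. Its three points $z\ne x$ have total weight $f(L)-1$. For each of them, the $39$ lines $W'\ne L$ through $z$ miss $x$ and cover each point outside $L$ once, so their weights add up to $39f(z)-f(L)$. Summing over the three $z$ we get
\[
39\bigl(f(L)-1\bigr)-3f(L)=36f(L)-39<-39 .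
\]
Now let $L$ range over the negative lines through $x$. Each line $W'$ missing $x$ arises at most four times, because it has four points $z$, and $z$ determines $L$. So the negative parts of the weights of the lines add up to at least $27\cdot 39/4>263$.

\emph{Step 3: the positive weight must compensate.} Since $f(V)=0$, the weights of all lines add up to $0$, and the positive parts also add up to more than $263$. Each line has weight at most $4$, so $|\mathcal F|>263/4>65$, a contradiction.

Over $\mathbb F_2$ the same steps just fail. Now $s=15$, a line has $3$ points, Step 1 gives at least $8$ negative lines through $x$, and Step 2 gives negative weight at least $8\cdot14/3$. Step 3 gives only $|\mathcal F|\ge 112/9$, short of $15$. The loss is in Step 3, where every nonnegative line was treated as if it could have the maximum weight $3$, whereas the lines through $x$ have average weight less than $1$. The general proof follows Steps 1--3, which suffice for $q\ge3$ and for $q=2$, $n\ge2k+3$. For $q=2$ and $n=2k+2$ or $2k+1$ we recover the loss on the star of one point, respectively on the stars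 of two points.

\section{Reduction and notation}\label{sec:setup}

\begin{proposition}\label{prop:core}
Let $k\ge2$, $n\ge2k+1$ and $f(V)=0$. If $\mathcal F$ contains no full star, then $|\mathcal F|>s$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:core}]
If $k=1$, then $s=1$, a star consists of a single point, and some point has nonnegative weight because $f(V)\ge0$; so $\mathcal F$ contains a full star, $|\mathcal F|\ge1$, and $|\mathcal F|=1$ only if $\mathcal F$ is a star. Let $k\ge2$. If $\mathcal F$ contains a full star, then $|\mathcal F|\ge s$ with equality only if $\mathcal F$ is that star. If it contains none, subtract $f(V)/[n]\ge0$ from the weight of every point. The new weighting has total $0$, and its family $\mathcal F_0$ is contained in $\mathcal F$, since no weight has increased. So $\mathcal F_0$ contains no full star, and $|\mathcal F|\ge|\mathcal F_0|>s$. Stars with $|\mathcal F|=s$ occur by the example in Section~1.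
\end{proof}

The rest of the paper proves Proposition~\ref{prop:core}. \textbf{From now on} $k\ge2$, $n\ge2k+1$, $f(V)=0$, $\mathcal F$ contains no full star, and we suppose for contradiction that
\begin{equation}\label{eq:contra}
|\mathcal F|\le s .
\end{equation}
Put $m=n-k\ge k+1$ and $t=n-2k=m-k\ge1$, and write $z^{\pm}=\max(\pm z,0)$, so that $z=z^+-z^-$.

\medskip
\noindent\textbf{The heaviest point.} Every point lies in the same number of $k$-spaces, so $\sum_W f(W)=0$, the sum over all $k$-spaces. Let
\[
P=\sum_W f(W)^+=\sum_W f(W)^- .
\]
As no star is full, some $f(W)<0$ and $P>0$. Let $M$ be a $k$-space of maximum weight, $\nu=f(M)>0$, and let $x$ be a point of maximum weight. Then $f(x)\ge\nu/[k]>0$, and we scale $f$ so that $f(x)=1$. Thus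
\[
f(y)\le1\ \text{ for all points } y,\qquad \nu\le[k].
\]

\noindent\textbf{Two parameters.} The $k$-spaces missing a given point number $N-s=s\bigl(\tfrac{[n]}{[k]}-1\bigr)=s\,\tfrac{q^k[m]}{[k]}$. We write this as
\begin{equation}\label{eq:kappa}
N-s=q\kappa s,\qquad \kappa=\frac{q^{k-1}[m]}{[k]}=q^{k-1}\Bigl(q^t+\frac{[t]}{[k]}\Bigr),
\end{equation}
using $[m]=q^t[k]+[t]$. We measure $P$ on the same scale, and define $\tau>0$ by
\begin{equation}\label{eq:tau}
P=\kappa\tau s .
\end{equation}
The proof bounds $\tau$ from below (Steps 1 and 2 of Section~\ref{sec:lines}), and then shows that so large a $\tau$ forces $|\mathcal F|>s$ (Step 3 and its refinements).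

\medskip
\noindent\textbf{Stars.} For a point $y$ let $W$ be a uniformly random $k$-space through $y$, and put
\[
p_y=\Pr(f(W)<0),\qquad E_y^{\pm}=\mathbb E f(W)^{\pm},\qquad \varepsilon=\frac{[k]-1}{[n]-1}=\frac{[k-1]}{[n-1]} .
\]
A point $z\ne y$ lies in $W$ with probability $\varepsilon$, and the points other than $y$ have total weight $-f(y)$. Hence $\mathbb E f(W)=f(y)-\varepsilon f(y)$, that is,
\begin{equation}\label{eq:star}
E_y^+-E_y^-=(1-\varepsilon)f(y).
\end{equation}

\section{Many negative spaces through the heaviest point}

The condition that the star of $x$ is not full gives a single negative $k$-space through $x$. The next lemma turns it into a positive proportion of the star. It is the only place where we use that $\mathcal F$ contains no full star, apart from $P>0$.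

\begin{lemma}\label{lem:away}
At least $q^{m(k-1)}$ members of $\mathcal F$ do not contain $x$. Consequently
\[
p_x\ge\rho,\qquad\text{where }\ \rho=\frac{q^{m(k-1)}}{s}.
\]
\end{lemma}

\begin{proof}
Choose a $k$-space $W_0\ni x$ with $f(W_0)<0$. Each point outside $W_0$ lies in the same proportion $\frac{[m]-[k]}{[n]-[k]}$ of the $m$-spaces $U\ge W_0$, and the total weight outside $W_0$ is $-f(W_0)$. So the average of $f(U)$ over these $U$ is
\[
f(W_0)\Bigl(1-\frac{[m]-[k]}{[n]-[k]}\Bigr)=f(W_0)\,\frac{[n]-[m]}{[n]-[k]}<0 .
\]
Fix an $m$-space $U\ge W_0$ with $f(U)<0$. The points outside $U$ have total weight $f(V)-f(U)>0$.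

Next we partition these points into $k$-spaces. Since $m\ge k$, the field $\mathbb F_{q^m}$ contains a $k$-dimensional $\mathbb F_q$-subspace $L$. Identify $V$ with $\mathbb F_{q^m}\times L$ so that $U=\mathbb F_{q^m}\times0$, and put
\[
W_\alpha=\{(\alpha b,b):b\in L\},\qquad \alpha\in\mathbb F_{q^m}.
\]
Each $W_\alpha$ is a complement of $U$. A vector $(a,b)$ with $b\ne0$ lies in $W_\alpha$ for exactly one $\alpha$, namely $\alpha=ab^{-1}$. So the $q^m$ spaces $W_\alpha$ partition the points outside $U$.

For every $g$ in the stabilizer of $U$ we have $\sum_\alpha f(gW_\alpha)=f(V)-f(U)>0$, so some $gW_\alpha$ is in $\mathcal F$. The averaging principle, applied to the $q^{km}$ complements of $U$, gives at least $q^{km}/q^m=q^{m(k-1)}=\rho s$ complements of $U$ in $\mathcal F$. They do not contain $x$, because $x\le W_0\le U$. The star of $x$ contributes another $(1-p_x)s$ members, so $s\ge|\mathcal F|\ge(1-p_x+\rho)s$ by \eqref{eq:contra}.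
\end{proof}

\begin{lemma}\label{lem:rho}
$\rho>1-q^{-1}-q^{-2}$. In particular $\rho>\frac14$ for $q=2$ and $\rho>\frac59$ for $q\ge3$.
\end{lemma}

\begin{proof}
We have
\[
s=\prod_{i=1}^{k-1}\frac{q^{m+i}-1}{q^i-1}<\prod_{i=1}^{k-1}\frac{q^{m}}{1-q^{-i}},
\]
so $\rho>\prod_{i=1}^{k-1}(1-q^{-i})$. Put $A=1-q^{-1}-q^{-2}$. We show by induction on $r\ge1$ that
\[
\prod_{i=1}^r(1-q^{-i})\ge A+q^{-r-1};
\]
the case $r=k-1$ then gives $\rho>A$. For $r=1$ there is equality. For the step from $r$ to $r+1$ let $u=q^{-r-1}$; we need $(A+u)(1-u)\ge A+u/q$. After subtracting $A$ and dividing by $u$ this reads $1-A-u\ge q^{-1}$, that is, $q^{-2}\ge u=q^{-r-1}$, which is true. The particular values follow, since $A$ increases with $q$.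
\end{proof}

\section{The exchange lemma}

This section generalizes Step 2. Let $W$ be a negative $k$-space through $y$, where $f(y)>0$. The points of $W$ other than $y$ have total weight $f(W)-f(y)$, which is even less than $f(W)$. To turn this into a negative $k$-space missing $y$, keep a random $(k-1)$-space $B\le W$ that avoids $y$, and extend it by a random point outside $W$. The points of $B$ have expected total weight $\frac1q(f(W)-f(y))$. The other points of the new space change this only slightly, since the weight outside $W$ is only $-f(W)$ in total and is spread over many spaces. So negative spaces through $y$ produce negative weight on the spaces missing $y$. Put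
\[
\lambda=1-\frac1{[m]} .
\]

\begin{lemma}\label{lem:exchange}
For every point $y$ we have $p_y f(y)+\lambda E_y^-\le\tau$.
\end{lemma}

\begin{proof}
Choose a $k$-space $W\ni y$ uniformly, then a $(k-1)$-space $B\le W$ with $y\not\le B$ uniformly, then a point $z\not\le W$ uniformly, and put $W'=B+z$. Since $z\not\le W$, we have $W'\cap W=B$, and so $y\not\le W'$. The construction commutes with the stabilizer of $y$ in $GL(V)$, which is transitive on the $k$-spaces not containing $y$. Hence $W'$ is uniform on these spaces.

Condition on $W$. By symmetry each of the $[k]-1=q[k-1]$ points of $W$ other than $y$ lies in $B$ with the same probability, which is $[k-1]/(q[k-1])=1/q$. So $\mathbb E[f(B)\mid W]=\frac1q(f(W)-f(y))$.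

Condition on $W$ and $B$. The $k$-spaces containing $B$ partition the points outside $B$ into sets of size $q^{k-1}$. Apart from $W$, they therefore partition the $[n]-[k]=q^k[m]$ points outside $W$, and $W'$ is uniform among these $q[m]$ spaces. The total weight outside $W$ is $-f(W)$, so the points of $W'$ outside $B$ have expected total weight $-f(W)/(q[m])$. Together,
\[
\mathbb E[f(W')\mid W]=\frac{f(W)-f(y)}q-\frac{f(W)}{q[m]}=\frac{\lambda f(W)-f(y)}{q}.
\]
Since $f(W')^-\ge-f(W')$, we get $\mathbb E[f(W')^-\mid W]\ge\frac1q\bigl(f(y)+\lambda f(W)^-\bigr)$ whenever $f(W)<0$. For the other $W$ we use $f(W')^-\ge0$. Averaging over $W$,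
\[
\mathbb E f(W')^-\ \ge\ \frac1q\bigl(p_yf(y)+\lambda E_y^-\bigr).
\]
On the other hand $W'$ is uniform on $N-s=q\kappa s$ spaces, and the negative parts of all $k$-spaces add up to $P=\kappa\tau s$. So $\mathbb E f(W')^-\le P/(q\kappa s)=\tau/q$.
\end{proof}

With $y=x$, $f(x)=1$, Lemmas~\ref{lem:exchange}, \ref{lem:away} and \ref{lem:rho} give the lower bound
\begin{equation}\label{eq:lower}
\tau\ \ge\ p_x\ \ge\ \rho\ >\ 1-q^{-1}-q^{-2}.
\end{equation}

\section{Counting nonnegative spaces}

We now bound $|\mathcal F|$ from below in terms of $\tau$. For $W\in\mathcal F$ write $1=\frac{f(W)}\nu+\bigl(1-\frac{f(W)}\nu\bigr)$. The second summand is nonnegative, so we may keep it only for those $W$ that contain a point of a set $Y$ of our choice. Since $\sum_{W\in\mathcal F}f(W)=P=\kappa\tau s$,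
\begin{equation}\label{eq:count}
|\mathcal F|\ \ge\ \frac{\kappa\tau}{\nu}\,s+\sum_{\substack{W\in\mathcal F\\ W\text{ contains a point of }Y}}\Bigl(1-\frac{f(W)}\nu\Bigr).
\end{equation}
The contribution of the star of a single point is, by \eqref{eq:star},
\begin{equation}\label{eq:onestar}
\sum_{y\le W\in\mathcal F}\Bigl(1-\frac{f(W)}\nu\Bigr)=s\Bigl(1-p_y-\frac{E_y^+}\nu\Bigr)=s\Bigl(1-p_y-\frac{E_y^-+(1-\varepsilon)f(y)}\nu\Bigr).
\end{equation}
We use \eqref{eq:count} with $Y=\emptyset$, then $Y=\{x\}$, then two points.

\subsection{No star: $q\ge3$, or $q=2$ and $n\ge2k+3$}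

With $Y=\emptyset$ and $\nu\le[k]$ we get $|\mathcal F|\ge\frac{\kappa\tau}{[k]}s$. Since $\kappa>q^{k+t-1}$ by \eqref{eq:kappa} and $[k]<q^k/(q-1)$,
\[
\frac\kappa{[k]}>(q-1)q^{t-1}.
\]
If $q\ge3$, then by \eqref{eq:lower} $\frac{\kappa\tau}{[k]}>2\cdot\frac59>1$. If $q=2$ and $t\ge3$, then $\frac{\kappa\tau}{[k]}>4\cdot\frac14=1$. Both contradict \eqref{eq:contra}.

The decisive effect of the hypothesis $n\ge2k+1$, here and below, is that $\kappa>[k]$. For $t=0$ we would have $\kappa=q^{k-1}<[k]$, and the count would be too weak, as it must be: for $n=2k$, $k\ge 2$, the hyperplane weighting of Proposition~\ref{prop:hyper} contains no full star and has $|\mathcal F|=s$.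

\subsection{One star: $q=2$ and $n=2k+2$}

For $q=2$ and $t\le2$ our lower bound for $\kappa\tau/[k]$ is too small. We therefore recover what was lost on the star of $x$, whose members have average weight less than $1$ while $\nu$ may be as large as $[k]$. The resulting bound holds for all $q$ and $t$. Put $Y=\{x\}$ in \eqref{eq:count}. As $|\mathcal F|\le s$ and $f(x)=1$, formula \eqref{eq:onestar} gives, after multiplication by $\nu/s$,
\begin{align}
\kappa\tau&\le p_x\nu+E_x^-+1-\varepsilon\notag\\
&\le\max\Bigl(\nu,\frac1\lambda\Bigr)\bigl(p_x+\lambda E_x^-\bigr)+1-\varepsilon\ \le\ \max\Bigl(\nu,\frac1\lambda\Bigr)\tau+1-\varepsilon,\label{eq:upper}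
\end{align}
the last step by Lemma~\ref{lem:exchange}. Since $[m]\ge[3]\ge7$, we have $1/\lambda\le\frac76<3\le[k]$, so that $\max(\nu,1/\lambda)\le[k]$ and
\begin{equation}\label{eq:upper2}
\tau\,(\kappa-[k])\le1-\varepsilon<1 .
\end{equation}
If $q=2$ and $t=2$, then $\kappa>2^{k+1}$, so $\kappa-[k]>2^{k+1}-(2^k-1)=2^k+1\ge5$. As $\tau>\frac14$, the left side of \eqref{eq:upper2} exceeds $\frac54$, a contradiction.

\subsection{Two stars: $q=2$ and $n=2k+1$}

It remains to treat $q=2$, $t=1$, $m=k+1$. Put $K=[k]=2^k-1$, so that $[m]=2K+1$ and $2^{k-1}=\frac{K+1}2$. Then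
\begin{equation}\label{eq:kapK}
\kappa=\frac{(K+1)(2K+1)}{2K}=K+\frac32+\frac1{2K},\qquad
\varepsilon=\frac{2^{k-1}-1}{2^{2k}-1}=\frac{K-1}{2K(K+2)} .
\end{equation}

To see why one star is not enough and why two are, let $k$ be large and neglect terms of order $1/K$; all counts are in units of $s$. We shall see that $\nu$ differs from $K$ by a bounded amount, so $\kappa/\nu$ is about $1$. In \eqref{eq:count} our bound for the contribution of the star of $x$ is then about $1-\tau$, for a total of $(1-\tau)+\tau=1$, exactly the borderline. But if $\nu$ is close to $K$, then $M$ contains several points of weight close to $1$. The stars of two such points are nearly disjoint, and together they give a total of about $2(1-\tau)+\tau=2-\tau$. This exceeds $1$, because \eqref{eq:upper2} keeps $\tau$ below $\frac23$. We now carry this out.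

\medskip
\noindent\textbf{The heaviest space is nearly as heavy as possible.} From \eqref{eq:upper2} and \eqref{eq:kapK} we get
\begin{equation}\label{eq:tauupper}
\tau\le\frac{1-\varepsilon}{\kappa-K}<\frac23 ,
\end{equation}
and from \eqref{eq:upper} we get $\max(\nu,1/\lambda)\ge\beta$, where $\beta=\kappa-\frac{1-\varepsilon}\tau$. Here $\beta>\frac76\ge\frac1\lambda$:
\begin{itemize}
\item if $k\ge3$, then $\kappa>8.5$ and $\tau>\frac14$, so $\beta>4.5$;
\item if $k=2$, then $K=3$, $\kappa=\frac{14}3$, $\varepsilon=\frac1{15}$, and $\tau\ge\rho=\frac{2^3}{[4]}=\frac8{15}$, so $\beta\ge\frac{14}3-\frac{14}{15}\cdot\frac{15}8=\frac{35}{12}$.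
\end{itemize}
Hence the maximum is $\nu$, and
\begin{equation}\label{eq:nu}
\nu\ge\kappa-\frac{1-\varepsilon}\tau>\frac76,\qquad \lambda\nu\ge1 .
\end{equation}

\noindent\textbf{Two heavy points.} Let $y_1,y_2$ be the two heaviest points of $M$, with weights $f_1\ge f_2$. Then $\nu\le f_1+(K-1)f_2\le1+(K-1)f_2$, so
\begin{equation}\label{eq:b}
b\le f_2\le f_1\le1,\qquad b=\frac{\nu-1}{K-1}=1-\frac{K-\nu}{K-1}>0 .
\end{equation}
Take $Y=\{y_1,y_2\}$ in \eqref{eq:count}. The sum there equals the sum of the two star sums, minus the sum over the members of $\mathcal F$ containing both points. The last sum has at most $\binom{n-2}{k-2}_q=s\frac{[k-1]}{[n-1]}=\varepsilon s$ terms, each at most $1$. If $k=2$, its only term is that of $W=M$, and $1-f(M)/\nu=0$. So it is at most $\varepsilon's$, where $\varepsilon'=\varepsilon$ for $k\ge3$ and $\varepsilon'=0$ for $k=2$.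

The star sums are given by \eqref{eq:onestar}. By \eqref{eq:b} and \eqref{eq:nu} we have $\frac1{f_i}\ge1\ge\frac1{\lambda\nu}$, so Lemma~\ref{lem:exchange} gives
\[
p_{y_i}+\frac{E_{y_i}^-}\nu\ \le\ \frac1{f_i}\bigl(p_{y_i}f_i+\lambda E_{y_i}^-\bigr)\ \le\ \frac\tau{f_i}\ \le\ \frac\tau b .
\]
Since $f_i\le1$, each star sum is at least $s\bigl(1-\frac\tau b-\frac{1-\varepsilon}\nu\bigr)$. With $|\mathcal F|\le s$ we obtain
\begin{equation}\label{eq:R}
1\ \ge\ R:=2-\frac{2\tau}b+\frac{\kappa\tau-2(1-\varepsilon)}\nu-\varepsilon' .
\end{equation}
We show that $R>1$, which is the final contradiction.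

\medskip
\noindent\textbf{The case $k=2$.} By \eqref{eq:tauupper} and the values above, $\frac8{15}\le\tau\le\frac{14/15}{5/3}=\frac{14}{25}$. Also $\nu\ge\frac{35}{12}$, so $b=\frac{\nu-1}2\ge\frac{23}{24}$. Moreover $\kappa\tau\ge\frac{14}3\cdot\frac8{15}=\frac{112}{45}>\frac{28}{15}=2(1-\varepsilon)$, so the numerator of the third term of $R$ is positive, and we may replace its denominator $\nu$ by the upper bound $3$. Hence
\begin{align*}
R&\ge2-\frac{48}{23}\tau+\frac13\Bigl(\frac{14}3\tau-\frac{28}{15}\Bigr)
=2-\frac{28}{45}-\Bigl(\frac{48}{23}-\frac{14}9\Bigr)\tau\\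
&\ge2-\frac{28}{45}-\Bigl(\frac{48}{23}-\frac{14}9\Bigr)\frac{14}{25}>1.08 .
\end{align*}

\noindent\textbf{The case $k\ge3$.} Now $K\ge7$ and $\frac14<\tau<\frac23$. We bound the terms of $R$ one by one.

From \eqref{eq:nu} and $\kappa>K+\frac32$ we get $K-\nu<\frac1\tau-\frac32$, where the right side is positive. As $K-1\ge6$, the definition \eqref{eq:b} gives
\[
b\ge1-\frac16\Bigl(\frac1\tau-\frac32\Bigr)=\frac{\frac{15}2\tau-1}{6\tau},\qquad\text{so}\qquad \frac\tau b\le h(\tau):=\frac{6\tau^2}{\frac{15}2\tau-1};
\]
here $\frac{15}2\tau-1>0$ because $\tau>\frac14$.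

Next, $\kappa\tau>\frac{8.5}4>2$ and $\nu\le K$, so
\[
\frac{\kappa\tau-2(1-\varepsilon)}\nu\ge\frac{\kappa\tau-2}K\ge\frac{(K+\frac32)\tau-2}K=\tau+\frac{\frac32\tau-2}K\ge\tau+\frac{\frac32\tau-2}7 ,
\]
the last step because $\frac32\tau-2<0$. Finally $\varepsilon'=\varepsilon<\frac1{2(K+2)}\le\frac1{18}$ by \eqref{eq:kapK}. Since $1-\frac27-\frac1{18}=\frac{83}{126}$,
\[
R-1\ >\ \phi(\tau):=\frac{83}{126}+\frac{17}{14}\tau-2h(\tau).
\]
With $u=\frac{15}2\tau-1$ we have $\tau=\frac2{15}(u+1)$ and $h(\tau)=6\cdot\frac4{225}\bigl(u+2+\frac1u\bigr)$, which is convex for $u>0$. So $\phi$ is concave on $[\frac14,\frac23]$, and it suffices to check the endpoints. We have $h(\frac14)=\frac{3/8}{7/8}=\frac37$ and $h(\frac23)=\frac{8/3}{4}=\frac23$, hence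
\[
\phi\Bigl(\frac14\Bigr)=\frac{485}{504}-\frac67=\frac{53}{504}>0,\qquad
\phi\Bigl(\frac23\Bigr)=\frac{185}{126}-\frac43=\frac{17}{126}>0 .
\]
So $\phi>0$ on the whole interval and $R>1$, contradicting \eqref{eq:R}.

All cases are now excluded: \eqref{eq:contra} is impossible. This proves Proposition~\ref{prop:core}, and with it Theorems~\ref{thm:main} and~\ref{thm:range}. \qed

\begin{thebibliography}{1}
\bibitem{MMS} \emph{The Manickam--Mikl\'os--Singhi Conjecture For Vector Spaces}, \url{https://faculty.math.illinois.edu/~mlavrov/seminar/2013-chowdhury.pdf}.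
\end{thebibliography}

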